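\title{Planar graphs as contact graphs of boxes with prescribed volumes}

\begin{abstract}
We prove that for every finite planar graph $G$ and every positive weight function $w$ on its vertices there are axis-aligned boxes in $\mathbb{R}^3$ with disjoint interiors, one for each vertex, such that the box of $v$ has volume $w(v)$, boxes of adjacent vertices meet in a rectangle of positive area, and boxes of non-adjacent vertices are disjoint. A canonical ordering of a triangulation containing $G$ assigns to each vertex three neighbors, on which the three lower facets of its box rest. The contacts are correct as soon as the coordinates satisfy a short list of order relations, and exponentially separated coordinates satisfy these relations whatever the weights are. The same construction prescribes any product of positive powers of the side lengths in place of the volume, uses a single order type for all weights, and keeps the projections to a coordinate plane fixed while the ratio of the weights stays bounded.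
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{box} is a product of three closed intervals of positive length in $\mathbb{R}^3$. A \emph{contact representation} of a finite graph $G=(V,E)$ assigns a box $B_v$ to each vertex $v$ so that the boxes have pairwise disjoint interiors and, for $v\ne v'$, the boundaries of $B_v$ and $B_{v'}$ intersect if and only if $vv'\in E$. A common point of two boxes with disjoint interiors lies on both boundaries, so the condition says that $B_v\cap B_{v'}\neq\emptyset$ exactly for the edges. Two such boxes may meet in a point, in a segment, or in a rectangle of positive area. The last kind of contact is a \emph{side contact}, and the representation is \emph{proper} if every contact is a side contact. Given weights $w\colon V\to\mathbb{R}_{>0}$, the representation is \emph{proportional} if $\mathrm{vol}(B_v)=w(v)$ for all $v$. A proper proportional representation thus shows the graph through shared walls and the weights through volumes.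

The following question is posed in \cite{source}: \emph{does every finite planar graph, with every positive weight function, have a proper proportional contact representation?} Three special cases are known. Internally triangulated $4$-connected planar graphs have proper proportional representations. Plane $3$-trees have proportional representations for all weights, and so do nested outerplanar graphs (outerplanar graphs, and planar graphs in which each component induced by the vertices not on the outer face is again nested outerplanar and has exactly three neighbors on the outer face). We use none of these results. The answer to the question is yes.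

\begin{theorem}\label{thm:main}
Let $G=(V,E)$ be a finite planar graph and $w\colon V\to\mathbb{R}_{>0}$. Then $G$ has a proper contact representation by boxes with $\mathrm{vol}(B_v)=w(v)$ for all $v\in V$.
\end{theorem}

The construction depends very little on the weights, and it uses little about the volume. To state this, call the two facets of a box that are perpendicular to a given axis its \emph{lower} and \emph{upper} facet for that axis. Two families of boxes indexed by the same set $V$ have the same \emph{order type} if, for each axis and any two facets perpendicular to it, each named by its vertex and the word lower or upper, the coordinates of the two facets compare in the same way ($<$, $=$ or $>$) in both families. We write $w_{\min}$ and $w_{\max}$ for the extreme values of $w$.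

\begin{theorem}\label{thm:strong}
Let $G=(V,E)$ be a finite planar graph and let $\alpha,\beta,\gamma>0$. Say that a family of boxes \emph{realizes} $w\colon V\to\mathbb{R}_{>0}$ if it is a proper contact representation of $G$ and the side lengths $s_v,t_v,h_v$ of $B_v$ in the directions $x,y,z$ satisfy $s_v^{\alpha}t_v^{\beta}h_v^{\gamma}=w(v)$ for all $v$.
\begin{itemize}
\item[(a)] Every $w$ is realized by some family of boxes.
\item[(b)] There is a single order type such that every $w$ is realized by a family of this order type.
\item[(c)] For every $\Lambda\ge1$ there are rectangles $F_v\subset\mathbb{R}^2$ such that every $w$ with $w_{\max}/w_{\min}\le\Lambda$ is realized by boxes $F_v\times I_v$, in which only the intervals $I_v$ depend on $w$.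
\end{itemize}
\end{theorem}

Theorem~\ref{thm:main} is part (a) with $\alpha=\beta=\gamma=1$, so we prove Theorem~\ref{thm:strong}; the numbers $\alpha,\beta,\gamma$ appear only in Section~\ref{sec:exponents}. The one tool that we quote is the canonical ordering of de Fraysseix, Pach and Pollack \cite{FPP}.

Section~\ref{sec:extrusion} shows what can be had from rectangles in the plane, and with it that dimension $3$ cannot be lowered and that planarity is not necessary. Section~\ref{sec:K4} carries out the construction by hand for $K_4$. Section~\ref{sec:contours} extracts the combinatorial data from planarity, Section~\ref{sec:order} gives order relations that force the right contacts, and Section~\ref{sec:exponents} makes these relations compatible with the weights.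

\section{Rectangles and extrusion}\label{sec:extrusion}

A \emph{proper contact representation by rectangles} is the planar analog of the definition above: closed axis-aligned rectangles $R_v\subset\mathbb{R}^2$ with positive side lengths and disjoint interiors, which meet in a segment of positive length for adjacent vertices and are disjoint otherwise. For a graph with such a representation the weights cost nothing. The boxes
\[
R_v\times[0,\,w(v)/\mathrm{area}(R_v)]
\]
have the right volumes; disjoint rectangles give disjoint boxes; and two rectangles that share a segment $J$ give boxes that share the rectangle $J\times[0,h]$, where $h$ is the smaller of the two heights. All boxes stand on one floor, so no choice of heights destroys a contact. This does not settle the problem, because the smallest triangulation beyond the triangle already has no such planar picture.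

\begin{proposition}\label{prop:K4plane}
The graph $K_4$ has no proper contact representation by rectangles. Hence Theorem~\ref{thm:main} fails in the plane, whatever the weights.
\end{proposition}

\begin{proof}
Suppose that four rectangles form such a representation. Their projections to the $x$-axis are pairwise intersecting intervals, so the largest left endpoint is at most the smallest right endpoint and lies in all four intervals (Helly's theorem on the line). The same holds on the $y$-axis, so the rectangles share a point $o$. A rectangle that contains $o$ has positive side lengths, so near $o$ it contains at least one of the four quadrants at $o$. Since the interiors are disjoint, no quadrant belongs to two rectangles, so each rectangle contains exactly one. A rectangle that extends to both sides of $o$ in some direction would contain two quadrants; hence each rectangle lies in its quadrant. Two rectangles in opposite quadrants then meet in $\{o\}$ only, which is not a segment of positive length.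
\end{proof}

Extrusion leaves the lower side of the floor free, and one slab placed there touches every box. This reaches beyond planar graphs. Let $W_4$ be the wheel consisting of a $4$-cycle and a center joined to its four vertices.

\begin{proposition}\label{prop:nonplanar}
Let $H$ be $W_4$ together with a vertex joined to all five vertices of $W_4$. Then $H$ is not planar, and $H$ has a proper proportional contact representation for every weight function.
\end{proposition}

\begin{proof}
The graph $H$ has $6$ vertices and $8+5=13$ edges, while a planar graph on $n\ge3$ vertices has at most $3n-6$ edges, here $12$. Divide the square $[0,3]^2$ as a pinwheel into $R_0=[1,2]^2$ and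
\[
R_1=[0,2]\times[0,1],\quad R_2=[2,3]\times[0,2],\quad R_3=[1,3]\times[2,3],\quad R_4=[0,1]\times[1,3].
\]
Each of $R_1,\dots,R_4$ shares one side of $R_0$. The pairs $R_1R_2$, $R_2R_3$, $R_3R_4$, $R_4R_1$ share the segments $\{2\}\times[0,1]$, $[2,3]\times\{2\}$, $\{1\}\times[2,3]$, $[0,1]\times\{1\}$. The rectangles $R_1,R_3$ have disjoint $y$-intervals and $R_2,R_4$ have disjoint $x$-intervals. This is a proper contact representation of $W_4$ by rectangles. Extrude it, and represent the sixth vertex $v$ by $[0,3]^2\times[-w(v)/9,0]$.
\end{proof}

For a general planar graph we let boxes rest on one another at many levels. The level at which a box starts is then a sum of heights that the weights dictate, and a heavy vertex low in a stack may lift everything above it out of reach of its neighbors. A count suggests that there is room to avoid this. In a side contact an upper facet of one box meets a lower facet of the other; charge the contact to the box whose lower facet takes part. A planar graph has fewer than three edges per vertex and a box has three lower facets, so one may hope to charge at most one contact to each lower facet. The box $B_v$ is then determined by its upper corner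 $(x_v,y_v,z_v)$ and the upper corners of the three neighbors on which it rests. This leaves $3n$ free coordinates for $n$ volume equations, and what remains to be arranged are inequalities. The question is whether the inequalities survive arbitrary weights.

\section{The construction for $K_4$}\label{sec:K4}

Let $K_4$ have vertices $v_1,\dots,v_4$ with weights $w_1,\dots,w_4$. We let $B_1$ and $B_2$ be two walls, $B_4$ a floor between them, and we put $B_3$ into the corner that the three form. For a parameter $t>2$ let
\[
\begin{aligned}
B_1&=[0,1]\times[0,t+1]\times[0,z_1], & z_1&=w_1/(t+1),\\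
B_2&=[1,t+1]\times[0,1]\times[0,z_2], & z_2&=w_2/t,\\
B_4&=[1,t]\times[1,t]\times[0,z_4], & z_4&=w_4/(t-1)^2,\\
B_3&=[1,2]\times[1,2]\times[z_4,z_3], & z_3&=z_4+w_3.
\end{aligned}
\]
The volumes are $w_1,w_2,w_4,w_3$. The plane $x=1$ separates $B_1$ from the other three boxes, $y=1$ separates $B_2$ from $B_3$ and $B_4$, and $z=z_4$ separates $B_3$ from $B_4$, so the interiors are disjoint. Four contacts hold for all weights: $B_1\cap B_2$ and $B_1\cap B_4$ lie in the plane $x=1$ over the $y$-intervals $[0,1]$ and $[1,t]$, and $B_2\cap B_4$ lies in $y=1$ over the $x$-interval $[1,t]$, each with positive height because the three boxes stand on $z=0$; and $B_3\cap B_4=[1,2]^2\times\{z_4\}$. The other two depend on the weights. The box $B_3$ starts at level $z_4$, so it has side contacts with $B_1$ and $B_2$ if and only if both walls rise above the floor: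
\[
\frac{w_4}{(t-1)^2}<\frac{w_1}{t+1},\qquad \frac{w_4}{(t-1)^2}<\frac{w_2}{t}.
\]
Both inequalities hold for large $t$, whatever the weights.

The reason is the mechanism of the whole proof. Height is weight divided by the area of the \emph{footprint}, the projection to the $xy$-plane. So $B_4$ is lower than its neighbors once its footprint is much larger than theirs. The footprint of $B_4$ extends less far than that of $B_2$ in the $x$-direction and less far than that of $B_1$ in the $y$-direction, but it comes close to \emph{both} of these long sides. Measured in powers of $t$, the footprints of $B_1$ and $B_2$ have sides of order $(t^0,t^1)$ and $(t^1,t^0)$, and that of $B_4$ has sides of order $(t^1,t^1)$. The exponent of the area jumps from $1$ to $2$, and any fixed ratio of weights is negligible against a positive power of a large $t$.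

To repeat this step throughout a planar graph we need an order of the vertices in which each new footprint can take its long $x$-side from one neighbor and its long $y$-side from another. A canonical ordering provides it.

\section{Triangulations and contours}\label{sec:contours}

A \emph{triangulation} is a simple plane graph in which every face, the exterior one included, is bounded by a triangle; on at least three vertices these are exactly the plane drawings of maximal planar graphs. Deleting boxes from a proper contact representation leaves a proper contact representation of an induced subgraph. We therefore complete $G$ to a triangulation by adding vertices, never an edge between two vertices of $G$.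

\begin{lemma}\label{lem:induced}
Every finite planar graph $G$ is an induced subgraph of a triangulation with at least four vertices.
\end{lemma}

\begin{proof}
Add isolated vertices until there are at least four vertices, and fix a plane drawing with polygonal edges. We add vertices in three rounds.

\emph{Connectivity.} Suppose that the graph is disconnected. Take a segment from a vertex of a component $K$ to a vertex of another component, let $P$ be its last point on $K$ and $Q$ the first point after $P$ on the rest of the drawing. The open segment $PQ$ lies in one face $f$. Each of $P,Q$ is a vertex or lies on an edge that bounds $f$, so $f$ has vertices $a,b$ of different components on its boundary. Add a vertex in $f$ adjacent to $a$ and $b$ only. The number of components drops by one; repeat until the graph is connected.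

\emph{Cut vertices.} Recall that the blocks of a connected graph partition its edges, two distinct edges being in the same block exactly when they lie on a common cycle, and that the edges at a cut vertex $v$ belong to at least two blocks. So two edges $va,vb$ that are consecutive in the cyclic order around $v$ lie in different blocks. Add a vertex $c$ in the angle between them and join it to $a$ and $b$ by curves running alongside $va$ and $vb$. The cycle $vacb$ puts $va$, $vb$ and the two new edges into one block, and old cycles persist, so the number of blocks drops. Repeat until no cut vertex is left.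

\emph{Faces.} The graph is now $2$-connected, so every face is bounded by a cycle. In each face bounded by a cycle of length at least $4$, add a vertex adjacent to all vertices of the cycle.

The result is simple and all its faces are triangles. Every added edge has an endpoint that is not a vertex of $G$, so $G$ is induced.
\end{proof}

Until the end of Section~\ref{sec:order}, $T=(V,E)$ is a triangulation with $n\ge4$ vertices.

\begin{theorem}[canonical ordering \cite{FPP}]\label{thm:canonical}
The vertices of $T$ can be ordered $v_1,\dots,v_n$, with the edge $v_1v_2$ on the exterior face of $T$, such that for $4\le k\le n$: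
\begin{itemize}
\item the graph $T_{k-1}$ induced by $v_1,\dots,v_{k-1}$ is $2$-connected, and its exterior face is bounded by a cycle $C_{k-1}$ containing the edge $v_1v_2$;
\item $v_k$ lies in the exterior face of $T_{k-1}$, and its neighbors in $T_{k-1}$ form a subinterval with at least two elements of the path $C_{k-1}-v_1v_2$.
\end{itemize}
\end{theorem}

Fix such an ordering and let $C_n$ be the exterior triangle of $T=T_n$. The \emph{contours} are $S_2=(v_1,v_2)$ and, for $3\le k\le n$, the path $S_k=C_k-v_1v_2$ read from $v_1$ to $v_2$.

\begin{lemma}\label{lem:contour}
Let $3\le k\le n$ and $S_{k-1}=(a_1,\dots,a_m)$. There are indices $p<q$ such that the neighbors of $v_k$ among $v_1,\dots,v_{k-1}$ are exactly $a_p,\dots,a_q$, and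
\[
S_k=(a_1,\dots,a_p,\,v_k,\,a_q,\dots,a_m).
\]
\end{lemma}

\begin{proof}
The graph $T_3$ is $2$-connected on three vertices, hence a triangle, so $v_3$ is adjacent to $v_1,v_2$ and $S_3=(v_1,v_3,v_2)$. Let $k\ge4$. The first claim is part of Theorem~\ref{thm:canonical}. The edges from $v_k$ to $a_p,\dots,a_q$ cut the exterior face of $T_{k-1}$ into faces of $T_k$: one bounded by the triangle $v_ka_ia_{i+1}$ for each $p\le i<q$, and one bounded by the cycle $v_ka_q\cdots a_ma_1\cdots a_p$. The exterior face of $T_k$ is contained in that of $T_{k-1}$, so it is one of these, and its boundary $C_k$ contains the edge $v_1v_2=a_1a_m$. Since $m\ge3$, none of the triangles contains this edge. So $C_k$ is the last cycle.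
\end{proof}

This lemma is all that we use of planarity. Whenever a step $k\ge3$ is under discussion, $a_1,\dots,a_m$ and $p,q$ have the meaning of Lemma~\ref{lem:contour}. We say that $v_k$ \emph{removes} $a_{p+1},\dots,a_{q-1}$. The vertex $v_i$ with $i\ge3$ enters the contour at step $i$ and stays until it is removed, after which it does not return; $v_1$ and $v_2$ are the two ends of every contour and are never removed.

Now we name the three neighbors on which each box will rest. Let $\ast$ be a symbol that is not a vertex; it stands for a coordinate plane. Put
\[
l(v_k)=a_p,\quad r(v_k)=a_q\quad(k\ge3),\qquad l(v_1)=r(v_1)=r(v_2)=\ast,\quad l(v_2)=v_1,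
\]
and let $u(v)$ be the vertex that removes $v$, with $u(v)=\ast$ if $v$ is never removed. The \emph{left parent} $l(v)$ and the \emph{right parent} $r(v)$ come before $v$ in the ordering, and $u(v)$ comes after $v$. By Lemma~\ref{lem:contour} every edge of $T$ has one of the forms $v\,l(v)$, $v\,r(v)$, $v\,u(v)$, which is the charging sought in Section~\ref{sec:extrusion}. For $K_4$ we have $S_3=(v_1,v_3,v_2)$ and $S_4=(v_1,v_4,v_2)$; both $v_3$ and $v_4$ have parents $v_1,v_2$, and $u(v_3)=v_4$, as in Section~\ref{sec:K4}.

\section{Order relations that force the contacts}\label{sec:order}

Given positive numbers $x_v,y_v,z_v$ for $v\in V$, put $x_\ast=y_\ast=z_\ast=0$ and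
\begin{equation}\label{eq:box}
B_v=[x_{l(v)},x_v]\times[y_{r(v)},y_v]\times[z_{u(v)},z_v].
\end{equation}
Each lower facet of $B_v$ lies in the plane of an upper facet of the corresponding neighbor. We need conditions under which these coplanar facets overlap and no other boxes meet.

Picture the points $(x_a,y_a)$, $a\in S_{k-1}$, as the outer corners of a staircase that descends from $v_1$ to $v_2$ (Figure~\ref{fig:staircase}). The footprint of $v_k$ has its lower left corner at $(x_{a_p},y_{a_q})$. Its upper right corner should keep the staircase monotone and should lie beyond the corners of the removed vertices, so that $B_{v_k}$ reaches under their boxes. In the $z$-direction, $B_{v_k}$ plays the part of the floor in Section~\ref{sec:K4} and should stay below the tops of all its earlier neighbors. This gives three conditions for every $k\ge3$: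
\begin{align}
x_{a_i}<x_{v_k}<x_{a_q}&\qquad\text{for } p\le i<q,\tag{X}\label{eq:X}\\
y_{a_i}<y_{v_k}<y_{a_p}&\qquad\text{for } p<i\le q,\tag{Y}\label{eq:Y}\\
z_{v_k}<z_{a_i}&\qquad\text{for } p\le i\le q.\tag{Z}\label{eq:Z}
\end{align}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!25] (1.8,1) rectangle (4.6,3.8);
\draw (1.8,1) rectangle (4.6,3.8);
\draw[->] (0,0)--(6.6,0) node[right]{$x$};
\draw[->] (0,0)--(0,5.7) node[above]{$y$};
\draw[very thick] (0,5)--(0.8,5)--(0.8,4.3)--(1.8,4.3)--(1.8,2.8)--(2.6,2.8)--(2.6,1.9)--(3.6,1.9)--(3.6,1)--(5.1,1)--(5.1,0.5)--(5.9,0.5)--(5.9,0);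
\draw[dashed] (1.8,4.3)--(5.1,4.3)--(5.1,1);
\fill (0.8,5) circle (2pt) node[above right]{$a_1$};
\fill (1.8,4.3) circle (2pt) node[above right]{$a_2$};
\fill (2.6,2.8) circle (2pt) node[above right]{$a_3$};
\fill (3.6,1.9) circle (2pt) node[above right]{$a_4$};
\fill (5.1,1) circle (2pt) node[above right]{$a_5$};
\fill (5.9,0.5) circle (2pt) node[above right]{$a_6$};
\fill (4.6,3.8) circle (2pt) node[below left]{$v_k$};
\end{tikzpicture}
\caption{View from above of one insertion. Each vertex is drawn at the upper right corner of the footprint of its box, and the contour $(a_1,\dots,a_6)$ forms a staircase. The new vertex $v_k$ is adjacent to $a_2,\dots,a_5$. Its footprint (shaded) starts at the $x$-coordinate of the left parent $a_2$ and the $y$-coordinate of the right parent $a_5$, and stops short of the dashed corner. It contains the corners of the removed vertices $a_3,a_4$, whose boxes rest on top of the box of $v_k$.}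
\label{fig:staircase}
\end{figure}

\begin{proposition}\label{prop:order}
Let $x_v,y_v,z_v>0$ satisfy $x_{v_1}<x_{v_2}$, $y_{v_1}>y_{v_2}$, and \eqref{eq:X}, \eqref{eq:Y}, \eqref{eq:Z} for all $3\le k\le n$. Then the sets \eqref{eq:box} are boxes and form a proper contact representation of $T$.
\end{proposition}

The conditions compare adjacent vertices only, while the proof needs two further kinds of comparison. To separate $B_{v_k}$ from the box of a vertex removed long ago, we follow $u$ from that vertex up to the current contour; this uses parts (a) and (b) of the next lemma. To make $B_{v_k}$ touch $B_{a_p}$, we need $y_{v_k}$ and $z_{v_k}$ to exceed the lower coordinates $y_{r(a_p)}$ and $z_{u(a_p)}$ of $B_{a_p}$, although $r(a_p)$ and $u(a_p)$ need not be adjacent to $v_k$. Parts (c) and (d) supply these comparisons by tracking consecutive vertices of a contour. Since parents lie in the past and $u$ lies in the future, the induction runs forward for (c) and backward for (d).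

\begin{lemma}\label{lem:aux}
Under the hypotheses of Proposition~\ref{prop:order}:
\begin{itemize}
\item[(a)] along every contour, $x$ strictly increases and $y$ strictly decreases;
\item[(b)] if $v'=u(v)\ne\ast$, then $x_v<x_{v'}$, $y_v<y_{v'}$ and $z_v>z_{v'}$.
\end{itemize}
If $a,b$ are consecutive, in this order, on some contour, then
\begin{itemize}
\item[(c)] $y_{r(a)}\le y_b$ and $x_{l(b)}\le x_a$;
\item[(d)] $z_{u(a)}<z_b$ and $z_{u(b)}<z_a$.
\end{itemize}
\end{lemma}

\begin{proof}
The consecutive pairs of $S_k$ that are not consecutive in $S_{k-1}$ are $(a_p,v_k)$ and $(v_k,a_q)$; those of $S_{k-1}$ that are not consecutive in $S_k$ are $(a_i,a_{i+1})$ with $p\le i<q$.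

(a) This holds for $S_2$ by hypothesis. For the two new pairs of $S_k$, \eqref{eq:X} gives $x_{a_p}<x_{v_k}<x_{a_q}$ and \eqref{eq:Y} gives $y_{a_p}>y_{v_k}>y_{a_q}$.

(b) Here $v'=v_k$ and $v=a_i$ with $p<i<q$, and the three inequalities are contained in \eqref{eq:X}, \eqref{eq:Y}, \eqref{eq:Z}.

(c) For $S_2$ we have $y_{r(v_1)}=0\le y_{v_2}$ and $x_{l(v_2)}=x_{v_1}$. Assume (c) for $S_{k-1}$. Applied to $(a_p,a_{p+1})$ and $(a_{q-1},a_q)$, and combined with \eqref{eq:Y} and \eqref{eq:X}, it gives
\begin{equation}\label{eq:strict}
y_{r(a_p)}\le y_{a_{p+1}}<y_{v_k},\qquad x_{l(a_q)}\le x_{a_{q-1}}<x_{v_k}.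
\end{equation}
Together with $x_{l(v_k)}=x_{a_p}$ and $y_{r(v_k)}=y_{a_q}$, this is (c) for the two new pairs of $S_k$.

(d) The vertices of $S_n$ are never removed, so for $S_n$ the claim says that $z$ is positive. Assume (d) for $S_k$, $k\ge3$. We first note that $z_{u(a_j)}\le z_{v_k}$ for all $p\le j\le q$: for $p<j<q$ because $u(a_j)=v_k$, and for $j=p$ and $j=q$ by (d) for the pairs $(a_p,v_k)$ and $(v_k,a_q)$ of $S_k$. For $p\le i<q$, condition \eqref{eq:Z} now gives $z_{u(a_i)}\le z_{v_k}<z_{a_{i+1}}$ and $z_{u(a_{i+1})}\le z_{v_k}<z_{a_i}$. This is (d) for the pairs of $S_{k-1}$ that are not pairs of $S_k$.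
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:order}]
The side lengths are positive: $x_{l(v_k)}<x_{v_k}$ and $y_{r(v_k)}<y_{v_k}$ for $k\ge3$ by \eqref{eq:X} and \eqref{eq:Y}; $x_{l(v_2)}<x_{v_2}$ by hypothesis; $z_{u(v)}<z_v$ by Lemma~\ref{lem:aux}(b); and the lower coordinate is $0$ when the neighbor is $\ast$.

We show that boxes of non-adjacent vertices have disjoint projections to some axis, and that boxes of adjacent vertices have facets in a common plane, lie on opposite sides of it, and have intervals that \emph{overlap}, that is, intersect in positive length, along the other two axes. Intervals $[c,d]$ and $[c',d']$ of positive length overlap if and only if $c<d'$ and $c'<d$.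

The boxes of $v_1$ and $v_2$ lie on opposite sides of the plane $x=x_{v_1}$, each with a facet in it, and their $y$- and $z$-intervals all start at $0$. This is a side contact. Every other pair is $v_i,v_k$ with $k\ge3$ and $i<k$.

\medskip\noindent\emph{Case 1: $v_i=a_j$ lies on $S_{k-1}$.} The two vertices are adjacent exactly when $p\le j\le q$.

If $j<p$, then $x_{a_j}<x_{a_p}=x_{l(v_k)}$ by Lemma~\ref{lem:aux}(a), so the $x$-interval of $B_{a_j}$ ends before that of $B_{v_k}$ begins. If $j>q$, then $y_{a_j}<y_{a_q}=y_{r(v_k)}$, so the $y$-intervals are disjoint.

If $j=p$, the upper $x$-facet of $B_{a_p}$ and the lower $x$-facet of $B_{v_k}$ lie in the plane $x=x_{a_p}$. The $y$-intervals $[y_{r(a_p)},y_{a_p}]$ and $[y_{a_q},y_{v_k}]$ overlap because $y_{r(a_p)}<y_{v_k}$ by \eqref{eq:strict} and $y_{a_q}<y_{a_p}$ by (a). The $z$-intervals $[z_{u(a_p)},z_{a_p}]$ and $[z_{u(v_k)},z_{v_k}]$ overlap by (d) for the pair $(a_p,v_k)$ of $S_k$.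

If $j=q$, the upper $y$-facet of $B_{a_q}$ and the lower $y$-facet of $B_{v_k}$ lie in the plane $y=y_{a_q}$. The $x$-intervals $[x_{l(a_q)},x_{a_q}]$ and $[x_{a_p},x_{v_k}]$ overlap because $x_{l(a_q)}<x_{v_k}$ by \eqref{eq:strict} and $x_{a_p}<x_{a_q}$ by (a). The $z$-intervals overlap by (d) for the pair $(v_k,a_q)$ of $S_k$.

If $p<j<q$, then $u(a_j)=v_k$, so the lower $z$-facet of $B_{a_j}$ and the upper $z$-facet of $B_{v_k}$ lie in the plane $z=z_{v_k}$. The $x$-intervals $[x_{l(a_j)},x_{a_j}]$ and $[x_{a_p},x_{v_k}]$ overlap because $x_{l(a_j)}<x_{a_j}<x_{v_k}$ by (b) and $x_{a_p}<x_{a_j}$ by (a). The $y$-intervals $[y_{r(a_j)},y_{a_j}]$ and $[y_{a_q},y_{v_k}]$ overlap because $y_{r(a_j)}<y_{a_j}<y_{v_k}$ by (b) and $y_{a_q}<y_{a_j}$ by (a).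

\medskip\noindent\emph{Case 2: $v_i$ is not on $S_{k-1}$.} The two vertices are not adjacent, and $v_i$ was removed by one of $v_3,\dots,v_{k-1}$. Follow the chain $v_i,u(v_i),u(u(v_i)),\dots$, along which indices increase, to its last vertex $b$ among $v_1,\dots,v_{k-1}$. Then $b\ne v_i$, and $b$ is not removed before step $k$, so $b=a_j$ for some $j$. By (b) along the chain,
\[
x_{v_i}<x_{a_j},\qquad y_{v_i}<y_{a_j},\qquad z_{u(v_i)}\ge z_{a_j}.
\]
If $j\le p$, then $x_{v_i}<x_{a_j}\le x_{a_p}=x_{l(v_k)}$, and the $x$-intervals are disjoint. If $j\ge q$, then $y_{v_i}<y_{a_j}\le y_{a_q}=y_{r(v_k)}$, and the $y$-intervals are disjoint. If $p<j<q$, then $u(a_j)=v_k$, so $z_{u(v_i)}\ge z_{a_j}>z_{v_k}$ by (b): the $z$-interval of $B_{v_i}$ begins above the end of that of $B_{v_k}$.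
\end{proof}

\begin{remark}\label{rem:whereZ}
For $p<i<q$, condition \eqref{eq:Z} says only that $B_{a_i}$ has positive height. The cases $i=p$ and $i=q$ are used only in Lemma~\ref{lem:aux}(d), that is, for the overlap of the $z$-interval of a box with those of its two parents. So wrong heights never make boxes collide; they can only make a box miss a parent. In Section~\ref{sec:K4} this happens when $z_4>z_1$, and then $B_3$ misses $B_1$. The conditions are sufficient but not necessary: that example does not need $z_3<z_1$.
\end{remark}

\section{Exponents and the proof of Theorem~\ref{thm:strong}}\label{sec:exponents}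

Conditions \eqref{eq:X} and \eqref{eq:Y} are easy to meet, one vertex at a time. Once the $x_v$ and $y_v$ are chosen, the weights determine all heights and hence all $z_v$, so \eqref{eq:Z} has to be built into the choice of the footprints. Following Section~\ref{sec:K4}, we take $x_v=M^{\xi_v}$ and $y_v=M^{\eta_v}$ with $M$ large. The side lengths of the footprint are then comparable to $x_v$ and $y_v$, so in the case of volumes the height of $B_v$ has order $M^{-(\xi_v+\eta_v)}$, and \eqref{eq:Z} becomes a linear inequality between exponents in which the weights do not appear. Fix $\alpha,\beta,\gamma>0$, a triangulation $T=(V,E)$ with $n\ge4$ vertices, and a canonical ordering.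

\begin{lemma}\label{lem:exponents}
There are real numbers $\xi_v,\eta_v$ $(v\in V)$ with $\xi_{v_1}<\xi_{v_2}$ and $\eta_{v_1}>\eta_{v_2}$ such that the numbers $\rho_v=(\alpha\xi_v+\beta\eta_v)/\gamma$ are pairwise distinct and, for every $k\ge3$, conditions \eqref{eq:X} and \eqref{eq:Y} hold with $\xi,\eta$ in place of $x,y$, and
\begin{equation}\tag{R}\label{eq:R}
\rho_{a_i}<\rho_{v_k}\qquad\text{for } p\le i\le q.
\end{equation}
\end{lemma}

\begin{proof}
Let $(\xi,\eta)$ be $(0,0)$ for $v_1$ and $(1+\beta/\alpha,-1)$ for $v_2$, so that $\rho_{v_1}=0<\alpha/\gamma=\rho_{v_2}$. Suppose that the values for $v_1,\dots,v_{k-1}$ are chosen as required. The proof of Lemma~\ref{lem:aux}(a) shows that $\xi$ strictly increases and $\eta$ strictly decreases along $S_{k-1}$. Place $v_k$ just short of the dashed corner of Figure~\ref{fig:staircase}: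
\[
\xi_{v_k}=\xi_{a_q}-\delta,\qquad \eta_{v_k}=\eta_{a_p}-\delta,\qquad \delta>0.
\]
By monotonicity, \eqref{eq:X} holds if $\delta<\xi_{a_q}-\xi_{a_{q-1}}$, and \eqref{eq:Y} holds if $\delta<\eta_{a_p}-\eta_{a_{p+1}}$. For $p\le i\le q$ we have $\xi_{a_i}\le\xi_{a_q}$, strictly unless $i=q$, and $\eta_{a_i}\le\eta_{a_p}$, strictly unless $i=p$. Since $p<q$, at least one inequality is strict, and as $\alpha,\beta>0$,
\[
\gamma\rho_{a_i}<\alpha\xi_{a_q}+\beta\eta_{a_p}=\gamma\rho_{v_k}+(\alpha+\beta)\delta .
\]
The middle term does not depend on $\delta$, so \eqref{eq:R} holds for all small $\delta$. Finally $\rho_{v_k}$ is a strictly decreasing function of $\delta$, so it differs from $\rho_{v_1},\dots,\rho_{v_{k-1}}$ for all but finitely many $\delta$.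
\end{proof}

The proof uses that $v_k$ has two different parents: $v_k$ beats $a_p$ by its larger $\xi$, which needs $\alpha>0$, and beats $a_q$ by its larger $\eta$, which needs $\beta>0$. That all $\rho_v$ are distinct is needed only for part (b) of Theorem~\ref{thm:strong}.

Let $\sigma>0$ be the minimum of the numbers $\xi_v-\xi_{l(v)}$ with $l(v)\ne\ast$, $\eta_v-\eta_{r(v)}$ with $r(v)\neq\ast$, and $|\rho_v-\rho_{v'}|$ with $v\ne v'$; all are positive by Lemma~\ref{lem:exponents}. Let $c=2^{(\alpha+\beta)/\gamma}$. Given $\Lambda\ge1$, fix $M>1$ with
\begin{equation}\label{eq:M}
M^{\sigma}>\max\{2,\;c\,n\,\Lambda^{1/\gamma}\};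
\end{equation}
for volumes this reads $M^\sigma>4n\Lambda$. Put $x_v=M^{\xi_v}$, $y_v=M^{\eta_v}$, $x_\ast=y_\ast=0$, and
\[
F_v=[x_{l(v)},x_v]\times[y_{r(v)},y_v],\qquad s_v=x_v-x_{l(v)},\qquad t_v=y_v-y_{r(v)}.
\]
No weight function has entered so far. Now let $w\colon V\to\mathbb{R}_{>0}$ satisfy $w_{\max}/w_{\min}\le\Lambda$, and put
\[
h_v=\Bigl(\frac{w(v)}{s_v^{\alpha}t_v^{\beta}}\Bigr)^{1/\gamma},\qquad z_\ast=0,\qquad z_v=z_{u(v)}+h_v .
\]
The $z_v$ are defined in the order $v_n,v_{n-1},\dots,v_1$, which is possible because $u(v)$ comes after $v$. The box \eqref{eq:box} is $F_v\times[z_{u(v)},z_v]$; its side lengths are $s_v,t_v,h_v$, and $s_v^\alpha t_v^\beta h_v^\gamma=w(v)$ holds exactly.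

The level $z_v$ is the height of a whole stack of boxes with $B_v$ on top, not of $B_v$ alone. By \eqref{eq:R}, the boxes further down have larger $\rho$, so the bound for the top box applies to each of them, and the stack costs only a factor $n$.

\begin{lemma}\label{lem:heights}
If $\rho_v<\rho_{v'}$, then $z_{v'}<z_v$.
\end{lemma}

\begin{proof}
If $l(a)\ne\ast$, then $s_a=x_a\bigl(1-M^{-(\xi_a-\xi_{l(a)})}\bigr)\ge x_a(1-M^{-\sigma})\ge x_a/2$ by \eqref{eq:M}; if $l(a)=\ast$, then $s_a=x_a$. So $x_a/2\le s_a\le x_a$ for every vertex $a$, and the same computation with $\eta$ and $r$ gives $y_a/2\le t_a\le y_a$. Since $x_a^\alpha y_a^\beta=M^{\gamma\rho_a}$, we get $2^{-(\alpha+\beta)}M^{\gamma\rho_a}\le s_a^\alpha t_a^\beta\le M^{\gamma\rho_a}$, that is,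
\begin{equation}\label{eq:h}
w(a)^{1/\gamma}M^{-\rho_a}\le h_a\le c\,w(a)^{1/\gamma}M^{-\rho_a}.
\end{equation}
The number $z_{v'}$ is the sum of $h_a$ over the vertices $a$ of the chain $v',u(v'),u(u(v')),\dots$. The chain has at most $n$ vertices, and $\rho$ increases along it by \eqref{eq:R}. Using \eqref{eq:h}, then $\rho_{v'}\ge\rho_v+\sigma$, then \eqref{eq:M} with $w_{\max}\le\Lambda w_{\min}$, and \eqref{eq:h} again,
\[
z_{v'}\le c\,n\,w_{\max}^{1/\gamma}M^{-\rho_{v'}}\le c\,n\,w_{\max}^{1/\gamma}M^{-\sigma}M^{-\rho_v}<w_{\min}^{1/\gamma}M^{-\rho_v}\le h_v\le z_v .\qedhere
\]
\end{proof}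

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
We may assume that $G$ has a vertex. Choose a triangulation $T$ that contains $G$ as an induced subgraph (Lemma~\ref{lem:induced}), a canonical ordering of $T$, and exponents as in Lemma~\ref{lem:exponents}. These choices, and with them $l,r,u,n,\sigma$, depend on $G,\alpha,\beta,\gamma$ only. Extend every weight function $w$ on $G$ to $T$ by giving the added vertices the weight $w_{\min}$, which leaves $w_{\min}$ and $w_{\max}$ unchanged.

(c) Given $\Lambda$, choose $M$ by \eqref{eq:M}; this fixes the rectangles $F_v$. Let $w_{\max}/w_{\min}\le\Lambda$. Since $M>1$, the numbers $x_v,y_v$ are ordered as $\xi_v,\eta_v$, so $x_{v_1}<x_{v_2}$, $y_{v_1}>y_{v_2}$, \eqref{eq:X} and \eqref{eq:Y} hold. Condition \eqref{eq:Z} follows from \eqref{eq:R} and Lemma~\ref{lem:heights}. By Proposition~\ref{prop:order} the boxes $F_v\times[z_{u(v)},z_v]$ form a proper contact representation of $T$, and their side lengths satisfy the required equations. Deleting the boxes of the added vertices leaves a family that realizes $w$ on $G$.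

(a) Apply (c) with $\Lambda=w_{\max}/w_{\min}$.

(b) Consider the families constructed for (a). The lower and upper $x$-facets of $B_v$ have the coordinates $x_{l(v)}$ and $x_v$, where $l$ does not depend on $w$. The coordinate $x_\ast=0$ is smaller than all others, and two coordinates $x_a,x_b$ with $a,b$ in $T$ compare as $\xi_a,\xi_b$. For the $y$-axis the same holds with $r$ and $\eta$. The $z$-facets of $B_v$ have the coordinates $z_{u(v)}$ and $z_v$, the coordinate $z_\ast=0$ is again the smallest, and since the $\rho_a$ are pairwise distinct, Lemma~\ref{lem:heights} shows that the $z_a$ are ordered oppositely to the $\rho_a$. None of these comparisons depends on $w$ or $M$, so all the families have the same order type.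
\end{proof}

\begin{thebibliography}{9}

\bibitem{FPP}
de Fraysseix, Pach and Pollack,
\emph{How to draw a planar graph on a grid},
Combinatorica 10 (1990), 41--51.

\bibitem{source}
\emph{On Contact Graphs With Cubes And Proportional Boxes},
\texttt{http://www.sofsem.cz/\allowbreak sofsem16/\allowbreak files/\allowbreak presentations/\allowbreak Regular/\allowbreak Kobourov.pdf}

\end{thebibliography}
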